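# Gaussian fluctuations of the mean-field vortex gas at negative temperature, up to $\beta_c$

## 1. The Green function of the torus and the averaged Gibbs measure

Throughout, $\mathbb T$ is a two-dimensional flat torus with area $A$, $\ell$ is its normalized Lebesgue measure, and $|x|=\operatorname{dist}(x,0)$ on $\mathbb T$. We write $B(x,s)$ for the open ball. The characters are $e_k(x)=e^{2\pi i k\cdot x}$ with $k$ in the dual lattice. All $L^p$ norms of functions of $x$, all convolutions and all Fourier coefficients $\hat u_k=\int u\,e_{-k}\,d\ell$ are taken with respect to $\ell$.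

**Definition 1 (Green function).** $G$ is the zero-mean Green function of $-\Delta$ on $\mathbb T$: $-\Delta G(\cdot,y)=\delta_y-\frac1A$ and $\int G(x,y)\,\ell(dx)=0$. By translation invariance $G(x,y)=g(x-y)$ for a function $g$ on $\mathbb T$.

We use these facts. The function $g$ is even, smooth away from $0$, and
$$\Big|g(x)-\frac1{2\pi}\log\frac1{|x|}\Big|\le C_0 .\tag{1}$$
Hence $g\ge -C_1$ for some $C_1\ge 0$, and $g\in L^p$ for every $p<\infty$. Testing the equation against $e_{-k}$ gives $4\pi^2|k|^2\int g\,e_{-k}\,dx=1$ for $k\ne0$, so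
$$\hat g_0=0,\qquad \hat g_k=\frac1{4\pi^2A|k|^2}>0\quad(k\neq0).\tag{2}$$
In dimension two, $\sum_k|k|^{-4}<\infty$ but $\sum_k|k|^{-2}=\infty$. So $\sum_k\hat g_k^2<\infty$ and $\sum_k\hat g_k=\infty$. Both facts will matter.

*Example.* On the torus of side lengths $L$ and $1/L$ with $L\ge1$, the area is $1$ and the shortest nonzero dual vector has length $1/L$. The largest Fourier coefficient of $g$ is therefore $L^2/4\pi^2$. The coefficient of the logarithm stays $\frac1{2\pi}$ whatever $L$ is.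

**Definition 2 (averaged Gibbs measure).** Let $P$ be a probability measure on $[-1,1]$ with $P\ne\delta_0$, the prior law of the intensities. For $N$ vortices with positions $x_i\in\mathbb T$, intensities $\gamma_i$, and inverse temperature $\beta\in\mathbb R$, put
$$\mu_{\beta,N}(dx,d\gamma)=Z_{N,\beta}^{-1}\exp\Big(-\frac\beta N\sum_{i<j}\gamma_i\gamma_jG(x_i,x_j)\Big)\prod_{i=1}^N\ell(dx_i)P(d\gamma_i).$$

We care about $\beta<0$, so set $b=-\beta>0$. Write $z=(x,\gamma)$ and
$$\rho_*=\ell\otimes P,\quad P_0=\rho_*^{\otimes N},\quad h(z,z')=\gamma\gamma'g(x-x'),\quad U_N=\frac1N\sum_{i<j}h(z_i,z_j),\quad Z_N(b)=E_0[e^{bU_N}],$$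
where $E_0$ is expectation under $P_0$. Then $Z_N(b)=Z_{N,-b}$ and $d\mu_{-b,N}=Z_N(b)^{-1}e^{bU_N}dP_0$. Also put
$$\sigma^2=\int\gamma^2\,dP>0,\qquad m=\max\{|\gamma|:\gamma\in\operatorname{supp}P\}\in(0,1],\qquad L_N=\frac1N\sum_i\delta_{z_i}.$$
For $b>0$, vortices of equal sign attract. The gas wants to cluster, and the logarithmic singularity lets it do so.

*Example.* Take $N=2$ and $P=\delta_1$. Then $Z_2(b)=\int e^{\frac b2g}\,d\ell$. By (1) the integrand is comparable to $|x|^{-b/4\pi}$, so $Z_2(b)<\infty$ exactly when $b/4\pi<2$, that is, $b<8\pi$.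

One structural fact is used everywhere. Since $\hat g_0=0$,
$$\int h(z,z')\,d\rho_*(z')=\gamma\int\gamma'\,dP\int g\,d\ell=0 .\tag{3}$$
One says that the kernel $h$ is **degenerate** under $\rho_*$.

## 2. Relative entropy, free energy, and the critical value

**Definition 3 (relative entropy).** $H(\nu|\rho)=\int\log\frac{d\nu}{d\rho}\,d\nu$ if $\nu\ll\rho$, and $+\infty$ otherwise. It is nonnegative and vanishes only for $\nu=\rho$.

We recall the entropy inequality: for measurable $\varphi\ge0$, $\int\varphi\,d\nu\le H(\nu|\rho)+\log\int e^\varphi\,d\rho$.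

*Example.* If $\nu$ is the normalized restriction of $\rho$ to a set $S$, then $H(\nu|\rho)=\log\frac1{\rho(S)}$. For $S=B_\epsilon\times[-1,1]$ and $\rho=\rho_*$, this is $2\log\frac1\epsilon+O(1)$.

**Definition 4 (energy and free energy).** For a probability measure $\nu$ on $\mathbb T\times[-1,1]$ with $H(\nu|\rho_*)<\infty$,
$$\mathcal E(\nu)=\iint h\,d\nu\,d\nu,\qquad \mathcal F_\beta(\nu)=H(\nu|\rho_*)+\frac\beta2\,\mathcal E(\nu).$$
If $H(\nu|\rho_*)=\infty$, put $\mathcal F_\beta(\nu)=+\infty$.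

The energy converges absolutely. Indeed, for $0<a<4\pi$ the entropy inequality with $\varphi=a|g(\cdot-y)|$ gives
$$a\sup_y\int|g(x-y)|\,d\nu(x,\gamma)\le H(\nu|\rho_*)+\log\int e^{a|g|}\,d\ell<\infty,$$
because $e^{a|g|}$ is at most a constant times $|x|^{-a/2\pi}$ near $0$ and $a/2\pi<2$. By (3), $\mathcal E(\rho_*)=0$, hence $\mathcal F_\beta(\rho_*)=0$ for every $\beta$.

*Example.* Fix $k\ne0$, let $\varphi=\sqrt2\,\sigma^{-1}\gamma\cos(2\pi k\cdot x)$, and let $\nu_\epsilon=(1+\epsilon\varphi)\rho_*$ for small $|\epsilon|$. Then $\int\varphi\,d\rho_*=0$ and $\int\varphi^2d\rho_*=2\sigma^{-2}\cdot\sigma^2\cdot\frac12=1$. From $(1+u)\log(1+u)=u+\frac{u^2}2+O(u^3)$ we get $H(\nu_\epsilon|\rho_*)=\frac{\epsilon^2}2+O(\epsilon^3)$. The intensity density is $\omega(x)=\int\gamma(1+\epsilon\varphi)\,dP=\int\gamma\,dP+\epsilon\sqrt2\,\sigma\cos(2\pi k\cdot x)$. Since $g*1=0$ and $g*\cos(2\pi k\cdot)=\hat g_k\cos(2\pi k\cdot)$, we get $\mathcal E(\nu_\epsilon)=\epsilon^2\cdot2\sigma^2\cdot\frac12\hat g_k=\epsilon^2\sigma^2\hat g_k$.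 Hence
$$\mathcal F_{-b'}(\nu_\epsilon)=\frac{\epsilon^2}2\big(1-b'\sigma^2\hat g_k\big)+O(\epsilon^3).\tag{4}$$

**Definition 5 (critical value).** $\beta_c$ is the infimum of those $\beta<0$ such that, for every $\beta'\in(\beta,0]$, $\rho_*$ is the unique minimizer of $\mathcal F_{\beta'}$. We take $\beta_c<0$ as a known fact, and put $b_c=-\beta_c>0$.

If $0\le b'<b_c$, some $\beta<-b'$ has the property in the definition, so
$$\text{for every }b'\in[0,b_c):\quad\rho_*\text{ is the unique minimizer of }\mathcal F_{-b'},\ \text{ and }\ \mathcal F_{-b'}\ge0.\tag{5}$$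
This is the only way the value $b_c$ enters the positive result.

*Example.* By (4) and (5), $b'\sigma^2\hat g_k\le1$ for all $b'<b_c$, hence
$$b_c\,\sigma^2\hat g_k\le1\qquad(k\neq0).\tag{6}$$
A second constraint, $b_cm^2\le8\pi$, will come from concentrated measures (Lemma 3). Compare the two for $P=\delta_1$ on the $L\times\frac1L$ torus: (6) reads $b_c\le4\pi^2/L^2$, the other reads $b_c\le8\pi$. For the unit square, $4\pi^2>8\pi$ and the second is the stronger. For $L^2>\pi/2$ the first is the stronger. So the loss of stability can be due to small perturbations or to large ones, and a proof valid up to $b_c$ must handle both.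

## 3. The operator $\Xi$ and the candidate covariance

**Definition 6 (the operator $\Xi$).** On $L^2(\rho_*)$, $(\Xi f)(x,\gamma)=\gamma\int\gamma'G(x,y)f(y,\gamma')\,d\rho_*(y,\gamma')$. It is the integral operator with kernel $h\in L^2(\rho_*^{\otimes2})$.

The spectrum is explicit: $\Xi(\gamma e_k)=\gamma\int\gamma'^2dP\,(g*e_k)(x)=\sigma^2\hat g_k\,\gamma e_k$. Take the real functions
$$\sqrt2\,\sigma^{-1}\gamma\cos(2\pi k\cdot x),\qquad\sqrt2\,\sigma^{-1}\gamma\sin(2\pi k\cdot x),\qquad k\ne0\text{ in a half-lattice},$$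
and enumerate them as $\varphi_1,\varphi_2,\dots$. They are bounded, orthonormal in $L^2(\rho_*)$ and of $\rho_*$-mean zero. Each is an eigenfunction with eigenvalue $\lambda_j=\sigma^2\hat g_k>0$. We order them so that $\lambda_1$ is the largest. Since $\hat g_ke_k(x-y)+\hat g_{-k}e_{-k}(x-y)=2\hat g_k(\cos\cos+\sin\sin)$, expanding $g$ in Fourier series gives
$$h=\sum_j\lambda_j\,\varphi_j\otimes\varphi_j\ \text{ in }L^2(\rho_*^{\otimes2}),\qquad\sum_j\lambda_j^2<\infty,\qquad\Xi=0\text{ on }\{\varphi_j\}^\perp.\tag{7}$$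
On the other hand $\sum_j\lambda_j=\sigma^2\sum_k\hat g_k=\infty$: the operator $\Xi$ is Hilbert–Schmidt but not trace class. By (6), $b_c\lambda_1\le1$, so
$$b\,\|\Xi\|=b\lambda_1<1\qquad\text{for }0<b<b_c.\tag{8}$$

For $f\in L^2(\rho_*)$ write $\bar f=\int f\,d\rho_*$ and $\tilde f=f-\bar f$. The candidate limit covariance is $\int\tilde f(I+\beta\Xi)^{-1}\tilde f\,d\rho_*$. By (8) it is well defined for $\beta\in(\beta_c,0)$.

*Example.* For $f=\gamma\cos(2\pi k\cdot x)$ the candidate variance is $\frac{\sigma^2}2\cdot\frac1{1-b\sigma^2\hat g_k}$, which is larger than the i.i.d. variance $\frac{\sigma^2}{2}$. For $f=f(\gamma)$ one has $\Xi\tilde f=0$, and the variance is that of $f$ under $P$, independent of $b$.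

For a symmetric Hilbert–Schmidt operator with eigenvalues $a_j$, the **regularized determinant** is $\det_2(I-T)=\prod_j(1-a_j)e^{a_j}$. The product converges because $\log\big((1-a)e^a\big)=O(a^2)$. For instance, $\det_2(I-T)=(1-a)e^a$ when $T$ has rank one with eigenvalue $a$.

## 4. The central limit theorem on $(\beta_c,0)$

For $\beta>0$, and for negative $\beta$ down to $\beta_c$, the empirical measure $L_N$ converges to $\rho_*$. For $\beta<\beta_c$, $\rho_*$ is no longer a minimizer of the free energy. For positive $\beta$ there is a known Gaussian CLT with the covariance above. The research article at https://eprints.whiterose.ac.uk/id/eprint/157308/1/AIMSmath_2019-04-03-534.pdf lists it as an open problem to prove any kind of fluctuations result for negative $\beta$, and conjectures that the CLT holds up to $\beta_c$. It does not specify the class of $P$ or of test functions. We ask for all $P\neq\delta_0$ on $[-1,1]$ and all smooth $f$: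

*For every $\beta\in(\beta_c,0)$ and every smooth $f:\mathbb T\times[-1,1]\to\mathbb R$, does $\frac1{\sqrt N}\sum_{i=1}^N(f(x_i,\gamma_i)-\bar f)$ under $\mu_{\beta,N}$ converge in law to a centered Gaussian with covariance $\int\tilde f(I+\beta\Xi)^{-1}\tilde f\,d\rho_*$?*

The answer is yes.

**Theorem A.** Let $0<b<b_c$.

1. $\sup_NZ_N(b)<\infty$.
2. $\|b\,\Xi\|<1$, and for every real $f\in L^2(\rho_*)$ (in particular for every smooth $f$), under $\mu_{-b,N}$,
$$\frac1{\sqrt N}\sum_i\big(f(z_i)-\bar f\big)\Rightarrow\mathcal N\Big(0,\int(f-\bar f)(I-b\,\Xi)^{-1}(f-\bar f)\,d\rho_*\Big).$$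
By Cramér–Wold the convergence is joint for finitely many $f$'s. For bounded $f$ the Laplace transforms converge at every $t\in\mathbb R$, hence so do all moments.
3. $Z_N(b)\to\prod_j(1-b\lambda_j)^{-1/2}e^{-b\lambda_j/2}=\det_2(I-b\,\Xi)^{-1/2}$.

**Theorem B (sharpness).** Let $b>b_c$.

1. There is $c>0$ with $Z_N(b)\ge e^{cN}$ for all large $N$ (possibly $Z_N=\infty$). Hence, with Theorem A, $b_c=\sup\{b>0:\sup_NZ_N(b)<\infty\}$.
2. Suppose $Z_N(b)<\infty$ for all large $N$ (true if $b<8\pi/m^2$). Then there are finitely many smooth $f_1,\dots,f_M$ and $\varepsilon,c'>0$ with $\mu_{-b,N}\big(\max_l|L_N(f_l)-\bar f_l|<\varepsilon\big)\le e^{-c'N}$ for large $N$. So for some $l$ the fluctuations $N^{-1/2}\sum_i(f_l(z_i)-\bar f_l)$ are not tight, and the CLT fails.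

## 5. Two hand computations: first order in $b$, and a single Fourier mode

**First order in $b$.** Let $f$ be bounded and $S_N=N^{-1/2}\sum_i\tilde f(z_i)$. First, $E_0e^{\epsilon|U_N|}<\infty$ for small $\epsilon>0$. Indeed $|U_N|\le\frac1{2N}\sum_i\sum_{j\ne i}|g(x_i-x_j)|$, and Hölder's inequality with $N$ factors, followed by conditioning on $x_i$ in the $i$-th factor, gives $E_0e^{\epsilon|U_N|}\le\big(\int e^{\epsilon|g|/2}d\ell\big)^{N-1}$. So we may differentiate at $b=0$. As $E_0U_N=0$,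
$$\frac{d}{db}\Big|_{b=0}E_{\mu_{-b,N}}[S_N^2]=E_0[U_NS_N^2]=\frac1{N^2}\sum_{i<j}\sum_{k,l}E_0[h(z_i,z_j)\tilde f(z_k)\tilde f(z_l)].$$
By (3) and $\int\tilde f\,d\rho_*=0$, a term survives only if $\{k,l\}=\{i,j\}$. There are two orders, so the sum is $\frac{2}{N^2}\binom N2\int\tilde f\,\Xi\tilde f\,d\rho_*=(1-\frac1N)\int\tilde f\,\Xi\tilde f\,d\rho_*$. This is the first-order term of $(I-b\Xi)^{-1}=I+b\Xi+\cdots$ as $N\to\infty$.

**One mode.** Replace $g$ by $2w\cos(2\pi k\cdot x)$ with $w>0$, and suppose $|\gamma|=1$ $P$-a.s. Put $Y(z)=\sqrt{2w}\,\gamma\,(\cos2\pi k\cdot x,\ \sin2\pi k\cdot x)$. Then $Y(z)\cdot Y(z')=h(z,z')$ and $|Y|^2=2w$, so completing the square gives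
$$U_N=\frac1{2N}\Big|\sum_iY(z_i)\Big|^2-w .$$
Let $\zeta$ be a standard Gaussian vector in $\mathbb R^2$ independent of the $z_i$. Since $e^{|v|^2/2}=E_\zeta e^{\zeta\cdot v}$,
$$E_0e^{aU_N}=e^{-aw}E_\zeta\big[e^{N\Lambda(\sqrt{a/N}\,\zeta)}\big],\qquad\Lambda(t)=\log\int e^{t\cdot Y}d\rho_* .$$
Here $e^{\Lambda(t)}=\sum_n\frac{u^{2n}}{4^n(n!)^2}$ with $u=\sqrt{2w}\,|t|$, which is the average of $e^{u\cos\theta}$ over a circle. This is at most $\sum_n\frac{u^{2n}}{4^nn!}=e^{u^2/4}$, so $\Lambda(t)\le\frac w2|t|^2$. Therefore $E_0e^{aU_N}\le e^{-aw}E_\zeta e^{\frac{aw}2|\zeta|^2}=e^{-aw}(1-aw)^{-1}$ for all $N$, when $aw<1$. This bound is exactly the value that Theorem A(3) would predict for two eigenvalues equal to $w$. Two things carry over: the Gaussian trick, and the fact that all one needs is a quadratic bound on $\Lambda$.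

## 6. A bounded partition function implies the CLT

Parts (2) and (3) of Theorem A follow from part (1). This reduction tells us where the difficulty is.

**Proposition 1.** Suppose $\sup_NZ_N(b)<\infty$ for every $b\in(0,b_c)$. Then (2) and (3) of Theorem A hold.

*Proof.* That $\|b\Xi\|<1$ is (8). Fix $0<b<b_c$ and $f\in L^2(\rho_*)$. Put $S_N=N^{-1/2}\sum_i\tilde f(z_i)$ and $f_j=\int\tilde f\varphi_j\,d\rho_*$, so $\sum f_j^2\le\|\tilde f\|^2$ by Bessel.

**Step 1: the joint limit of $(U_N,S_N)$ under the i.i.d. law.** The purpose is to see that $U_N$ is of order one under $P_0$, and to find its limit. Keep $n$ modes: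
$$U_N^{[n]}=\frac1N\sum_{i<i'}\sum_{j\le n}\lambda_j\varphi_j(z_i)\varphi_j(z_{i'})=\frac12\sum_{j\le n}\lambda_j\Big[\Big(N^{-1/2}\sum_i\varphi_j(z_i)\Big)^2-\frac1N\sum_i\varphi_j(z_i)^2\Big].$$
By the multivariate CLT for $(\varphi_1,\dots,\varphi_n,\tilde f)$ and the law of large numbers for $\varphi_j^2$, as $N\to\infty$
$$(U_N^{[n]},S_N)\Rightarrow(U^{[n]},X),\qquad U^{[n]}=\frac12\sum_{j\le n}\lambda_j(\xi_j^2-1),$$
where the $\xi_j$ are i.i.d. $\mathcal N(0,1)$, jointly Gaussian with the centered variable $X$, $\operatorname{Cov}(\xi_j,X)=f_j$ and $\operatorname{Var}X=\|\tilde f\|^2$. The kernel $\sum_{j>n}\lambda_j\varphi_j\otimes\varphi_j$ is degenerate, so in its U-statistic different pairs are uncorrelated, and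
$$E_0|U_N-U_N^{[n]}|^2=N^{-2}\binom N2\sum_{j>n}\lambda_j^2\le\frac12\sum_{j>n}\lambda_j^2 .$$
This tends to $0$ as $n\to\infty$, uniformly in $N$. Also $U^{[n]}\to U:=\frac12\sum_j\lambda_j(\xi_j^2-1)$ in $L^2$, since the tail has variance $\frac12\sum_{j>n}\lambda_j^2$. By the standard approximation theorem (Billingsley, *Convergence of Probability Measures*, 2nd ed., Thm 3.2), $(U_N,S_N)\Rightarrow(U,X)$ under $P_0$.

**Step 2: passage to $\mu_{-b,N}$.** The purpose is to put the weight $e^{bU_N}$ into the limit. This is where the hypothesis is used. Pick $b'\in(b,b_c)$. Then $\sup_NE_0[(e^{bU_N})^{b'/b}]=\sup_NZ_N(b')<\infty$ with $b'/b>1$, so $(e^{bU_N})_N$ is uniformly integrable under $P_0$. Together with Step 1, for every $\theta\in\mathbb R$,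
$$E_0[e^{bU_N+i\theta S_N}]\to E[e^{bU+i\theta X}].\tag{9}$$

**Step 3: the Gaussian computation.** The purpose is to evaluate the right side of (9). Write $X=\sum_jf_j\xi_j+X_\perp$ with $X_\perp\sim\mathcal N(0,\|\tilde f\|^2-\sum_jf_j^2)$ independent of the $\xi_j$. For $b\lambda<1$, $\alpha\in\mathbb C$ and $\xi\sim\mathcal N(0,1)$,
$$E\,e^{\frac{b\lambda}2(\xi^2-1)+\alpha\xi}=(1-b\lambda)^{-1/2}e^{-b\lambda/2}\exp\Big(\frac{\alpha^2}{2(1-b\lambda)}\Big).\tag{10}$$
Taking a product over $j\le n$ with $\alpha=i\theta f_j$,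
$$E\big[e^{bU^{[n]}+i\theta(X_\perp+\sum_{j\le n}f_j\xi_j)}\big]=e^{-\frac{\theta^2}2\operatorname{Var}X_\perp}\prod_{j\le n}(1-b\lambda_j)^{-1/2}e^{-b\lambda_j/2}\exp\Big(-\frac{\theta^2f_j^2}{2(1-b\lambda_j)}\Big).\tag{11}$$
To let $n\to\infty$ on the left we need uniform integrability of $(e^{bU^{[n]}})_n$. For $b'\in(b,b_c)$ we have $b'\lambda_1<1$ and $E\,e^{b'U^{[n]}}=\prod_{j\le n}(1-b'\lambda_j)^{-1/2}e^{-b'\lambda_j/2}$. This is bounded in $n$, because $-\frac12\log(1-u)-\frac u2\le Cu^2$ on $[0,b'\lambda_1]$ and $\sum\lambda_j^2<\infty$. So $(e^{bU^{[n]}})_n$ is bounded in $L^{b'/b}$. As $U^{[n]}\to U$ and $\sum_{j\le n}f_j\xi_j\to\sum_jf_j\xi_j$ in probability, the left side of (11) tends to $E[e^{bU+i\theta X}]$.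

Taking $\theta=0$ in (9) and (11) gives $Z_N(b)\to\prod_j(1-b\lambda_j)^{-1/2}e^{-b\lambda_j/2}=\det_2(I-b\Xi)^{-1/2}$, which is (3). Dividing (9) by the case $\theta=0$,
$$E_{\mu_{-b,N}}[e^{i\theta S_N}]\to\exp\Big(-\frac{\theta^2}2\Big[\|\tilde f\|^2-\sum_jf_j^2+\sum_j\frac{f_j^2}{1-b\lambda_j}\Big]\Big)=\exp\Big(-\frac{\theta^2}2\int\tilde f(I-b\,\Xi)^{-1}\tilde f\,d\rho_*\Big),$$
since $(I-b\Xi)^{-1}$ multiplies $\varphi_j$ by $(1-b\lambda_j)^{-1}$ and is the identity on $\{\varphi_j\}^\perp$. By Lévy's theorem this is the CLT, since $I+\beta\Xi=I-b\Xi$. Linear combinations of test functions are test functions, so Cramér–Wold gives joint convergence.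

**Step 4: Laplace transforms for bounded $f$.** The purpose is to replace $i\theta$ by real $t$; only integrability has to be rechecked. Choose $s,p>1$ with $spb<b_c$ and $q=p/(p-1)$. By Hölder's inequality and Hoeffding's lemma ($E e^{cW}\le e^{c^2w^2/2}$ for centered $|W|\le w$),
$$E_0[e^{s(bU_N+tS_N)}]\le Z_N(spb)^{1/p}\big(E_0e^{qstS_N}\big)^{1/q}\le Z_N(spb)^{1/p}\,e^{qs^2t^2\|\tilde f\|_\infty^2/2},$$
which is bounded in $N$. So $(e^{bU_N+tS_N})_N$ is uniformly integrable and $E_{\mu_{-b,N}}e^{tS_N}\to E[e^{bU+tX}]/E[e^{bU}]$. The limit is computed from (10) with $\alpha=tf_j$. The family $e^{bU^{[n]}+t(X_\perp+\sum_{j\le n}f_j\xi_j)}$ is uniformly integrable by the same Hölder argument: $E\,e^{spbU^{[n]}}$ is bounded in $n$ by Step 3, and the Gaussian factor has variance at most $\|\tilde f\|^2$. The result is $\exp\big(\frac{t^2}2\int\tilde f(I-b\Xi)^{-1}\tilde f\,d\rho_*\big)$. Since $E_{\mu_{-b,N}}e^{|S_N|}\le E_{\mu_{-b,N}}e^{S_N}+E_{\mu_{-b,N}}e^{-S_N}$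 is bounded, every power of $S_N$ is uniformly integrable, and all moments converge. $\square$

Everything now rests on Theorem A(1): **$\sup_NZ_N(b)<\infty$ for $0<b<b_c$.**

## 7. Finite-rank interactions: minimality of $\rho_*$ gives a quadratic bound

The one-mode computation suggests cutting $g$ off in Fourier space. We do it so that the cut-off part has nonnegative coefficients bounded by those of $g$.

Let $F_K$ be the product Fejér kernel in lattice coordinates $(s_1,s_2)$, that is, $F_K=\prod_{i=1,2}\sum_{|n|<K}\big(1-\frac{|n|}K\big)e^{2\pi ins_i}$. It is an even trigonometric polynomial with $F_K\ge0$, $\int F_K\,d\ell=1$, $0\le\hat F_K\le1$, and $F_K*u\to u$ in $L^4$ for $u\in L^4$. Put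
$$g_1=F_K*g,\qquad g_2=g-g_1,\qquad\tau_K=\|g_2\|_{L^4}\to0\quad(K\to\infty).$$
The coefficients $w_k:=\hat g_{1,k}$ satisfy $0\le w_k\le\hat g_k$, $w_k=w_{-k}$, $w_0=0$, and have finite support. Also $\int g_2\,d\ell=0$. For $a=1,2$ let $h_a=\gamma\gamma'g_a(x-x')$ and $U_N^{(a)}=\frac1N\sum_{i<j}h_a(z_i,z_j)$. Then $U_N=U_N^{(1)}+U_N^{(2)}$.

**Proposition 2.** Let $0<a<a'<b_c$. For each $K$ there is $d=d(K)<\infty$ with $E_0e^{aU_N^{(1)}}\le(1-a/a')^{-d/2}$ for all $N$.

*Proof.* **Step 1: complete the square.** The purpose is to bound $U_N^{(1)}$ by a squared sum of i.i.d. vectors. Let $Y(z)\in\mathbb R^d$ collect the components $\sqrt{2w_k}\,\gamma\cos(2\pi k\cdot x)$ and $\sqrt{2w_k}\,\gamma\sin(2\pi k\cdot x)$, with $k$ in a half-set of the support of $w$. For every finite signed measure $\nu$, pairing $k$ with $-k$ gives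
$$\Big|\int Y\,d\nu\Big|^2=\sum_kw_k\Big|\int\gamma e_k\,d\nu\Big|^2.\tag{12}$$
Likewise $Y(z)\cdot Y(z')=\gamma\gamma'g_1(x-x')$ and $|Y(z)|^2=\gamma^2g_1(0)$, where $g_1(0)=\sum w_k\ge0$. Hence
$$U_N^{(1)}=\frac1{2N}\Big|\sum_iY(z_i)\Big|^2-\frac{g_1(0)}{2N}\sum_i\gamma_i^2\le\frac1{2N}\Big|\sum_iY(z_i)\Big|^2.\tag{13}$$

**Step 2: a quadratic bound on $\Lambda(t)=\log\int e^{t\cdot Y}d\rho_*$.** This is where $b_c$ enters. We claim
$$\Lambda(t)\le\frac{|t|^2}{2a'}\qquad\text{for all }t\in\mathbb R^d.\tag{14}$$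
Test the inequality $\mathcal F_{-a'}\ge0$ on the tilted measure $d\nu_t=e^{t\cdot Y-\Lambda(t)}d\rho_*$. With $s=\int Y\,d\nu_t$, $H(\nu_t|\rho_*)=\int(t\cdot Y-\Lambda(t))\,d\nu_t=t\cdot s-\Lambda(t)$. The function $\omega(x)=\int\gamma\frac{d\nu_t}{d\rho_*}(x,\gamma)P(d\gamma)$ is bounded, so Parseval applies to $\omega$ and $g*\omega$:
$$\mathcal E(\nu_t)=\int\omega\,(g*\omega)\,d\ell=\sum_k\hat g_k|\hat\omega_k|^2\ge\sum_kw_k|\hat\omega_k|^2=|s|^2,$$
the last equality by (12), since $\big|\int\gamma e_k\,d\nu_t\big|=|\hat\omega_k|$. Here we used $w_k\le\hat g_k$. Since $a'<b_c$, (5) gives $0\le\mathcal F_{-a'}(\nu_t)\le t\cdot s-\Lambda(t)-\frac{a'}2|s|^2$. So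
$$\Lambda(t)\le t\cdot s-\tfrac{a'}2|s|^2\le\frac{|t|^2}{2a'},$$
where the last step maximizes over $s$. This proves (14).

**Step 3: Gaussian linearization.** The purpose is to convert (14) into the bound. With $\zeta$ a standard Gaussian vector in $\mathbb R^d$ independent of the $z_i$, (13) and (14) give
$$E_0e^{aU_N^{(1)}}\le E_0e^{\frac a{2N}|\sum Y(z_i)|^2}=E_\zeta E_0e^{\sqrt{a/N}\,\zeta\cdot\sum Y(z_i)}=E_\zeta e^{N\Lambda(\sqrt{a/N}\,\zeta)}\le E_\zeta e^{\frac a{2a'}|\zeta|^2}=(1-a/a')^{-d/2}.\ \square$$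

## 8. Why the cut-off cannot be removed, and what blocks a plain Hölder split

The natural next move is to send $K\to\infty$ in Proposition 2. It fails: the bound is exponential in the number $d(K)$ of modes. Even a sharp estimate of the last expectation in $z$ would not help, once the diagonal has been dropped in (13). By the CLT for $Y$ and Fatou's lemma for weak convergence, with $a\lambda_1<1$,
$$\liminf_{N\to\infty}E_0e^{\frac a{2N}|\sum Y(z_i)|^2}\ge\prod_k(1-a\sigma^2w_k)^{-1/2}\ge\exp\Big(\frac{a\sigma^2}2\sum_kw_k\Big),$$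
the products running over the support of $w$. As $K\to\infty$ each $w_k\to\hat g_k$, so $\sum_kw_k\to\sum_k\hat g_k=\infty$. The obstacle is exactly the infinite trace of $\Xi$, equivalently $g(0)=+\infty$. So $K$ must stay fixed as $N\to\infty$, and the remainder $U_N^{(2)}$ must be treated on its own.

The next attempt is Hölder: $Z_N(b)\le(E_0e^{pbU_N^{(1)}})^{1/p}(E_0e^{qbU_N^{(2)}})^{1/q}$. Proposition 2 forces $pb<b_c$. With $\kappa=qb$ this means $\frac1\kappa=\frac1b-\frac1{pb}<\frac1b-\frac1{b_c}$, so $\kappa$ is huge when $b$ is near $b_c$. But if $\kappa m^2>8\pi$, then $E_0e^{\kappa U_N^{(2)}}=\infty$ for every $K$ and every $N\ge2$, no matter how small $\tau_K$ is. To see this, choose $\eta\in(0,m)$ with $\kappa(m-\eta)^2>8\pi$ and let $Q$ be whichever of $[m-\eta,m]$, $[-m,-m+\eta]$ has positive $P$-measure. Ask that all $\gamma_i\in Q$ and $x_2,\dots,x_N\in B(x_1,\epsilon)$. This has probability at least $c_N\epsilon^{2(N-1)}$. Since $g_1$ is bounded,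 on this event $U_N^{(2)}\ge\frac{N-1}2(m-\eta)^2\big(\frac1{2\pi}\log\frac1\epsilon-C\big)$ for small $\epsilon$. So the expectation is at least a constant times $\epsilon^{(N-1)(2-\kappa(m-\eta)^2/4\pi)}$, which tends to $\infty$ as $\epsilon\to0$.

The culprit is visible: a macroscopic cluster of vortices. The way past it is to treat clusters *before* applying Hölder, with the true parameter $b$, for which they are harmless, and to apply Hölder only on configurations without clusters. There the log singularity of $g_2$ acts with a small coefficient, and the smallness of $\tau_K$ can take effect.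

## 9. Clusters: a crude bound and a rare event

**Lemma 3.** (a) $b_cm^2\le8\pi$. (b) If $0<bm^2<8\pi$, then $Z_N(b)\le C^N$ for all $N\ge1$, with $C=C(b)$.

*Proof.* (a) We concentrate mass at a point. Let $bm^2>8\pi$ and choose $\eta\in(0,m)$ with $b(m-\eta)^2>8\pi$. One of $Q=[m-\eta,m]$, $Q=[-m,-m+\eta]$ has $P(Q)>0$. Let $\nu_\epsilon$ be the product of the uniform law on a ball $B_\epsilon$ of radius $\epsilon$ and $P(\cdot|Q)$. Then $H(\nu_\epsilon|\rho_*)=\log\frac1{\ell(B_\epsilon)}+\log\frac1{P(Q)}=2\log\frac1\epsilon+O(1)$. On $B_\epsilon\times B_\epsilon$, $g(x-y)\ge\frac1{2\pi}\log\frac1{2\epsilon}-C_0$, which is $\ge0$ for small $\epsilon$, and $\gamma\gamma'\ge(m-\eta)^2$ on $Q\times Q$. So $\mathcal E(\nu_\epsilon)\ge(m-\eta)^2\frac1{2\pi}\log\frac1\epsilon-O(1)$, and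
$$\mathcal F_{-b}(\nu_\epsilon)\le\Big(2-\frac{b(m-\eta)^2}{4\pi}\Big)\log\frac1\epsilon+O(1)\to-\infty.$$
So $\rho_*$ is not a minimizer of $\mathcal F_{-b}$ for any $b>8\pi/m^2$. By (5), $b_c\le8\pi/m^2$.

(b) We decouple the pairs by Hölder. $P_0$-a.s. $|\gamma\gamma'|\le m^2$, and $g+C_1\ge0$, so $\gamma\gamma'g=\gamma\gamma'(g+C_1)-\gamma\gamma'C_1\le m^2(g+C_1)+m^2C_1$. Put $v_{ij}=g(x_i-x_j)+C_1\ge0$. Then $\sum_{i<j}v_{ij}=\frac12\sum_i\sum_{j\ne i}v_{ij}$ and
$$bU_N\le\frac{bm^2C_1N}2+\sum_{i=1}^N\frac{bm^2}{2N}\sum_{j\ne i}v_{ij}.$$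
Hölder's inequality with $N$ factors gives
$$Z_N(b)\le e^{bm^2C_1N/2}\prod_{i=1}^N\Big(E_0\,e^{\frac{bm^2}2\sum_{j\ne i}v_{ij}}\Big)^{1/N}=e^{bm^2C_1N/2}\Big(\int e^{\frac{bm^2}2(g+C_1)}d\ell\Big)^{N-1}.$$
For the equality, note that given $x_i$, the $N-1$ variables $v_{ij}$ are i.i.d. with a law not depending on $x_i$. By (1) the integrand is at most a constant times $|x|^{-bm^2/4\pi}$ near $0$, and $\frac{bm^2}{4\pi}<2$, so the integral is finite. $\square$

**Definition 7 (cluster event).** For $\delta,r\in(0,1)$, $\mathcal C_{\delta,r}$ is the event that some ball of radius $r$ in $\mathbb T$ contains more than $\delta N$ of the points $x_1,\dots,x_N$.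

*Example.* If all the $x_i$ lie in one ball of radius $r$, the event occurs for every $\delta<1$. If the $x_i$ form a fine regular grid and $\ell(B(y,r))<\delta$, it does not occur for large $N$.

**Lemma 4.** Let $0<b<b_c$ and $\delta\in(0,1)$. For all sufficiently small $r$ (depending on $b,\delta$), $E_0[e^{bU_N}1_{\mathcal C_{\delta,r}}]\to0$ as $N\to\infty$.

*Proof.* The weight $e^{bU_N}$ costs at most $C^N$, while the event is as unlikely as (small power of $r$)$^N$. Let $\ell(B(x,2r))\le C_3r^2$ and take $r$ with $C_3r^2\le1$. On $\mathcal C_{\delta,r}$, some $x_i$ in the crowded ball has at least $n-1$ other points within distance $2r$, where $n=\lceil\delta N\rceil$. A union bound over $i$ and over the choice of $n-1$ others gives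
$$P_0(\mathcal C_{\delta,r})\le N\binom{N-1}{n-1}(C_3r^2)^{n-1}\le N2^N(C_3r^2)^{\delta N-1}.$$
Fix $b'\in(b,b_c)$. By Lemma 3(a), $b'm^2<8\pi$, so Lemma 3(b) applies to $b'$, and we may take $C=C(b')\ge1$ there. By Hölder,
$$E_0[e^{bU_N}1_{\mathcal C_{\delta,r}}]\le Z_N(b')^{b/b'}P_0(\mathcal C_{\delta,r})^{1-b/b'}\le C^N\big(N2^N(C_3r^2)^{\delta N-1}\big)^{1-b/b'}.$$
This tends to $0$ as soon as $\log C+(1-\frac b{b'})\big(\log2+\delta\log(C_3r^2)\big)<0$, which holds for all small $r$. $\square$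

## 10. The singular part away from clusters

**Proposition 5.** Let $\kappa>0$, $0<\delta\le\min(\frac12,\frac\pi{4\kappa})$, $r\in(0,1)$. There is $K_0(\kappa,r)$ such that for $K\ge K_0$ and all $N$,
$$E_0\big[e^{\kappa U_N^{(2)}}1_{\mathcal C_{\delta,r}^c}\big]\le4.$$

Note that $\kappa$ is arbitrary: $b_c$ plays no role here.

*Proof.* **Step 1: decoupling.** The purpose is to split the particles into two groups so that, given one group, the other can be integrated out exactly. Let $\mathcal I\subset\{1,\dots,N\}$ be a uniformly random subset, independent of everything else, and $\mathcal J=\mathcal I^c$. For $i\ne j$, $\Pr(i\in\mathcal I,j\in\mathcal J)=\frac14$. Since $h_2$ is symmetric, $\mathbb E_{\mathcal I}\sum_{i\in\mathcal I,j\in\mathcal J}h_2(z_i,z_j)=\frac14\sum_{i\ne j}h_2(z_i,z_j)=\frac12\sum_{i<j}h_2(z_i,z_j)$. Hence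
$$\kappa U_N^{(2)}=\mathbb E_{\mathcal I}\Big[\frac{2\kappa}N\sum_{i\in\mathcal I,\,j\in\mathcal J}h_2(z_i,z_j)\Big].$$
Let $\mathcal C_{\mathcal J}$ be the event that some ball of radius $r$ contains more than $\delta N$ of the $x_j$, $j\in\mathcal J$. Then $\mathcal C_{\mathcal J}\subset\mathcal C_{\delta,r}$, and by Jensen
$$e^{\kappa U_N^{(2)}}1_{\mathcal C_{\delta,r}^c}\le\mathbb E_{\mathcal I}\Big[e^{\frac{2\kappa}N\sum_{\mathcal I\times\mathcal J}h_2}\,1_{\mathcal C_{\mathcal J}^c}\Big].$$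
So it suffices to show, for every fixed $\mathcal I$, that $T_{\mathcal I}=E_0\big[e^{\frac{2\kappa}N\sum_{\mathcal I\times\mathcal J}h_2}1_{\mathcal C_{\mathcal J}^c}\big]\le4$. Put
$$V(x)=\frac{2\kappa}N\sum_{j\in\mathcal J}\gamma_jg(x-x_j),\qquad V_2=V-F_K*V=\frac{2\kappa}N\sum_{j\in\mathcal J}\gamma_jg_2(x-x_j).$$
The exponent is $\sum_{i\in\mathcal I}\gamma_iV_2(x_i)$, and $\mathcal C_{\mathcal J}$ depends only on the $x_j$, $j\in\mathcal J$. Integrating out $(z_i)_{i\in\mathcal I}$,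
$$T_{\mathcal I}=E_0\Big[1_{\mathcal C_{\mathcal J}^c}\Big(\int e^{\gamma V_2(x)}\,d\rho_*\Big)^{|\mathcal I|}\Big].\tag{15}$$

**Step 2: exponential integrability of $V_2$ without clusters, uniformly in $K$.** The purpose is a bound $\int e^{2|V_2|}d\ell\le M(\kappa,r)$ on $\mathcal C_{\mathcal J}^c$ with $M$ independent of $K,N,\mathcal I$. First remove $K$. We have $|V_2|\le|V|+F_K*|V|$, and $F_K\,d\ell$ is a probability measure, so by Jensen $e^{4F_K*|V|}\le F_K*e^{4|V|}$. By Cauchy–Schwarz,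
$$\int e^{2|V_2|}d\ell\le\Big(\int e^{4|V|}d\ell\Big)^{1/2}\Big(\int e^{4F_K*|V|}d\ell\Big)^{1/2}\le\int e^{4|V|}d\ell.\tag{16}$$
By (1) there is $C_r$ with $|g(x)|\le C_r+\frac1{2\pi}\log^+\frac1{|x|}\,1_{|x|<r/2}$. Cover $\mathbb T$ by balls $B(y_l,r/2)$, $l\le\Theta_r$. Let $\mathcal J_l$ be the set of $j\in\mathcal J$ with $x_j\in B(y_l,r)$, and $n_l=|\mathcal J_l|$. On $\mathcal C_{\mathcal J}^c$, $n_l\le\delta N$. If $x\in B(y_l,r/2)$ and $|x-x_j|<r/2$, then $j\in\mathcal J_l$. So on $B(y_l,r/2)$, using $|\gamma_j|\le1$ and $|\mathcal J|\le N$,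
$$4|V(x)|\le8\kappa C_r+\frac{4\kappa}{\pi N}\sum_{j\in\mathcal J_l}\log^+\frac1{|x-x_j|}.$$
If $n_l\ge1$, the sum term is $\frac{4\kappa n_l}{\pi N}$ times an average of nonnegative numbers, and $\frac{4\kappa n_l}{\pi N}\le\frac{4\kappa\delta}\pi\le1$. This is where the cluster constraint is used. By convexity of the exponential,
$$e^{4|V(x)|}\le e^{8\kappa C_r}\,\frac1{n_l}\sum_{j\in\mathcal J_l}\max\big(1,|x-x_j|^{-1}\big).$$
If $n_l=0$ the bound is $e^{8\kappa C_r}$. Integrating over $B(y_l,r/2)$, each ball contributes at most $e^{8\kappa C_r}\int\max(1,|x|^{-1})\,d\ell$, which is finite in dimension two. Summing over $l$ and using (16), on $\mathcal C_{\mathcal J}^c$,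
$$\int e^{2|V_2|}d\ell\le M(\kappa,r):=e^{8\kappa C_r}\,\Theta_r\int\max(1,|x|^{-1})\,d\ell .\tag{17}$$

**Step 3: from the integral in (15) to a quadratic quantity.** The purpose is to show that the integral is $1$ plus a term quadratic in $V_2$, so that its $|\mathcal I|$-th power stays bounded. Since $\int g_2\,d\ell=0$, $\int\gamma V_2\,d\rho_*=0$. With $e^w\le1+w+\frac{w^2}2e^{|w|}$, $|\gamma|\le1$, Cauchy–Schwarz and (17), on $\mathcal C_{\mathcal J}^c$,
$$\int e^{\gamma V_2}d\rho_*\le1+\frac12\int V_2^2e^{|V_2|}d\ell\le1+\frac12M^{1/2}\|V_2\|_{L^4}^2.$$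
Let $\psi_j=\gamma_jg_2(\cdot-x_j)$, so $V_2=\frac{2\kappa}{\sqrt N}\cdot N^{-1/2}\sum_{j\in\mathcal J}\psi_j$. Using $(1+u)^{|\mathcal I|}\le e^{Nu}$ for $u\ge0$ and dropping the indicator,
$$T_{\mathcal I}\le E_0\exp\Big(2\kappa^2M^{1/2}\Big\|N^{-1/2}\sum_{j\in\mathcal J}\psi_j\Big\|_{L^4}^2\Big).\tag{18}$$

**Step 4: concentration of an $L^4$-valued sum.** The purpose is to bound (18) using $\tau=\tau_K\to0$. If $\mathcal J=\emptyset$, $T_{\mathcal I}=1$. Let $n=|\mathcal J|\ge1$. The $\psi_j$ are i.i.d. with $E_0\psi_j(x)=0$, $\|\psi_j\|_{L^4}\le\tau$, and $E_0\psi_j(x)^2=\sigma^2\|g_2\|_{L^2}^2\le\tau^2$. Expanding the fourth power, where odd terms vanish,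
$$E_0\Big\|\sum_{j\in\mathcal J}\psi_j\Big\|_{L^4}^4=\int\Big(\sum_jE_0\psi_j^4+3\sum_{i\ne j}E_0\psi_i^2\,E_0\psi_j^2\Big)d\ell\le n\tau^4+3n^2\tau^4\le4n^2\tau^4.$$
So $R:=\big\|\sum_{\mathcal J}\psi_j\big\|_{L^4}/(\sqrt N\tau)$ has $E_0R\le\sqrt2$ (note that $\tau>0$, as $g$ is unbounded). Changing one $z_j$ changes $\|\sum_{\mathcal J}\psi_j\|_{L^4}$ by at most $2\tau$, hence $R$ by at most $2/\sqrt N$. McDiarmid's bounded differences inequality gives, for $u\ge0$,
$$P_0(R-E_0R\ge u)\le\exp\Big(-\frac{2u^2}{n\cdot4/N}\Big)\le e^{-u^2/2}.$$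
With $\xi=R-E_0R$, $R\le\sqrt2+\xi_+$, so $R^2\le4+2\xi_+^2$. If $s\tau^2\le\frac18$,
$$E_0e^{s\tau^2R^2}\le e^{1/2}E_0e^{\xi_+^2/4}\le e^{1/2}\Big(1+\int_0^\infty\frac u2e^{u^2/4}e^{-u^2/2}\,du\Big)=2e^{1/2}<4.$$
Apply this with $s=2\kappa^2M(\kappa,r)^{1/2}$: the exponent in (18) is exactly $s\tau^2R^2$. Since $M$ does not depend on $K$ and $\tau_K\to0$, there is $K_0(\kappa,r)$ with $s\tau_K^2\le\frac18$ for all $K\ge K_0$. $\square$

## 11. Assembling the uniform bound: proof of Theorem A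

Let $0<b<b_c$. The parameters must be fixed in this order, and none depends on $N$:

- $p>1$ and $a'$ with $pb<a'<b_c$; then $q=p/(p-1)$ and $\kappa=qb$;
- $\delta=\min(\frac12,\frac\pi{4\kappa})$, the cluster size that Proposition 5 tolerates;
- $r\in(0,1)$ from Lemma 4 for $(b,\delta)$, so that such clusters are negligible;
- $K\ge K_0(\kappa,r)$ from Proposition 5; only now is the rank $d=d(K)$ determined.

Split $Z_N(b)$ over $\mathcal C=\mathcal C_{\delta,r}$ and its complement, and use Hölder on the complement only: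
$$Z_N(b)\le E_0[e^{bU_N}1_{\mathcal C}]+\big(E_0e^{pbU_N^{(1)}}\big)^{1/p}\big(E_0[e^{qbU_N^{(2)}}1_{\mathcal C^c}]\big)^{1/q}\le o(1)+(1-pb/a')^{-d/(2p)}\,4^{1/q},$$
by Lemma 4, Proposition 2 with $a=pb$, and Proposition 5. Each $Z_N(b)$ is finite by Lemma 3, since $bm^2<b_cm^2\le8\pi$. So $\sup_NZ_N(b)<\infty$, which is Theorem A(1). As $b\in(0,b_c)$ was arbitrary, the hypothesis of Proposition 1 holds, and (2) and (3) follow. This proves Theorem A, and with it the conjecture as formulated in Section 4. $\blacksquare$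

## 12. Beyond $b_c$: proof of Theorem B

**Part (1): exponential growth.** The purpose is to turn a competitor of $\rho_*$ into a lower bound on $Z_N$. Let $b>b_c$. By Definition 5 there are $b''\in[0,b)$ and $\nu\ne\rho_*$ with $\mathcal F_{-b''}(\nu)\le\mathcal F_{-b''}(\rho_*)=0$. Then $0<H(\nu|\rho_*)<\infty$, so $b''>0$ and $\frac{b''}2\mathcal E(\nu)\ge H(\nu|\rho_*)>0$. Thus $\mathcal E(\nu)>0$ and
$$c_0:=-\mathcal F_{-b}(\nu)=\frac b2\mathcal E(\nu)-H(\nu|\rho_*)\ge\frac{b-b''}2\mathcal E(\nu)>0.$$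
Change measure from $P_0$ to $\nu^{\otimes N}$ and apply Jensen. This is legitimate because $U_N$ is $\nu^{\otimes N}$-integrable, as $\mathcal E(\nu)$ converges absolutely:
$$\log Z_N(b)\ge E_{\nu^{\otimes N}}[bU_N]-NH(\nu|\rho_*)=\frac{b(N-1)}2\mathcal E(\nu)-NH(\nu|\rho_*)=c_0N-\frac b2\mathcal E(\nu).\tag{19}$$
So $Z_N(b)\ge e^{cN}$ for large $N$, for any $c\in(0,c_0)$. With Theorem A(1), $b_c=\sup\{b>0:\sup_NZ_N(b)<\infty\}$.

**Part (2): $L_N$ leaves a neighborhood of $\rho_*$.** The purpose is to show that configurations whose empirical measure is close to $\rho_*$ contribute much less than $Z_N$. Let $\kappa=2b$ and $\delta=\min(\frac12,\frac\pi{4\kappa})$. Choose $r\in(0,1)$ with $\ell(B(y,3r))<\delta$, and $K\ge K_0(\kappa,r)$. Cover $\mathbb T$ by finitely many balls $B(y_l,r)$ and take smooth $\chi_l$ with $1_{B(y_l,2r)}\le\chi_l\le1_{B(y_l,3r)}$, so $\bar\chi_l<\delta$. Every ball of radius $r$ lies in some $B(y_l,2r)$, because its center lies in some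 $B(y_l,r)$. Let $f_1,\dots,f_M$ be the $\chi_l$ together with the components of $Y$ from Section 7. The latter are smooth and have mean zero. Choose $\varepsilon>0$ so small that
$$D:=\Big\{\max_l|L_N(f_l)-\bar f_l|<\varepsilon\Big\}\ \text{ implies }\ L_N(\chi_l)<\delta\ \text{ for all }l\quad\text{and}\quad|L_N(Y)|^2\le\frac{c_0}{2b}.$$
On $D$ each $B(y_l,2r)$ contains fewer than $\delta N$ points, so $D\subset\mathcal C_{\delta,r}^c$. By (13), on $D$, $2bU_N^{(1)}\le bN|L_N(Y)|^2\le\frac{c_0N}2$. By Cauchy–Schwarz and Proposition 5, which holds for every $\kappa>0$,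
$$E_0[e^{bU_N}1_D]\le\big(E_0[e^{2bU_N^{(1)}}1_D]\big)^{1/2}\big(E_0[e^{2bU_N^{(2)}}1_{\mathcal C_{\delta,r}^c}]\big)^{1/2}\le2e^{c_0N/4}.$$
If $Z_N(b)<\infty$, dividing by (19) gives
$$\mu_{-b,N}(D)\le2e^{\frac b2\mathcal E(\nu)}e^{-3c_0N/4},$$
which is at most $e^{-c'N}$ for large $N$, for any $c'\in(0,\frac34c_0)$. So for each large $N$ we have $\mu_{-b,N}(D^c)\ge\frac12$, and some $l\le M$ satisfies $\mu_{-b,N}(|L_N(f_l)-\bar f_l|\ge\varepsilon)\ge\frac1{2M}$. Some fixed $l$ works for infinitely many $N$. Along these $N$, $\big|N^{-1/2}\sum_i(f_l(z_i)-\bar f_l)\big|\ge\varepsilon\sqrt N$ with probability at least $\frac1{2M}$. This is non-tightness. Finiteness of $Z_N(b)$ for $b<8\pi/m^2$ is Lemma 3(b). $\blacksquare$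

**Remark (the endpoint).** Nothing is claimed about the CLT at $\beta=\beta_c$ itself. If $b_c\lambda_1=1$, the candidate covariance is infinite for $f=\varphi_1$. In that case $\liminf_NZ_N(b_c)\ge E[e^{b_cU}]=\infty$: the inequality is Fatou's lemma for the weak convergence $U_N\Rightarrow U$ of Section 6, Step 1, and the expectation is infinite because the factor $E\,e^{\frac12(\xi_1^2-1)}$ is infinite, while the remaining, independent factor of $e^{b_cU}$ is strictly positive.
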